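# Closed manifold fibers: when regularity up to degree $n$ gives regularity in all degrees

## 1. Spheres in nearby fibers: fibers of dimension 0, 1 and 2

Throughout, compacta are compact metric spaces and mappings are continuous surjections. A mapping $f:X\to Y$ is viewed as a family of spaces, the fibers $f^{-1}(y)$, and we ask how well small spheres in fibers can be filled inside fibers. Put $S^{-1}=\emptyset$ and let $D^0$ be a point.

**Definition (regularity).** Let $n\ge -1$. A mapping $f:X\to Y$ of compacta is *$n$-regular* if for every $x\in X$ and every neighborhood $Ox$ of $x$ there are a neighborhood $O'x\subset Ox$ of $x$ and a neighborhood $V$ of $f(x)$ such that for every $y\in V$ and every $k\in\{-1,0,\dots,n\}$, every map $S^k\to O'x\cap f^{-1}(y)$ extends to a map $D^{k+1}\to Ox\cap f^{-1}(y)$. It is *infinitely regular* if it is $n$-regular for every $n$. It has a *constant fiber* if all its point-inverses are homeomorphic to each other.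

For $k=-1$ the condition says that $Ox$ meets $f^{-1}(y)$ for all $y$ near $f(x)$, so $(-1)$-regular means open. For $k=0$ it says that two points of a fiber that are both close to $x$ are joined by a path in that fiber which stays close to $x$. Two examples:

* A projection $Y\times N\to Y$ with $N$ a compact manifold is infinitely regular. Near $(y,x)$ take a product neighborhood $V\times W\subset Ox$ with $W$ an open coordinate ball; a sphere in $\{y'\}\times W$ is filled in $\{y'\}\times W$.
* The height function $S^2\to[-1,1]$ is $0$-regular. Away from the poles it is locally a projection, and the fibers near a pole are single small circles, which are connected. It is not $1$-regular: the identity of a small circle near the pole does not extend to a disc in that circle.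

Our question: let $f$ be $n$-regular, $n\ge0$, with a constant fiber that is a closed manifold of dimension $m\le 2n+2$. Must $f$ be infinitely regular?

The natural first guess is *no*. The definition says nothing about spheres of dimension above $n$, and the height function shows that $0$-regular maps need not be $1$-regular. Let us test this guess with $n=0$, where $m\in\{0,1,2\}$.

**Fibers of dimension 0.** All fibers are finite. Let $x\in X$ and $Ox$ be given, and let $O'x$, $V$ be as in $0$-regularity. For $y\in V$ any two points of $O'x\cap f^{-1}(y)$ are joined by a path in the discrete space $f^{-1}(y)$, so they are equal. Hence $O'x\cap f^{-1}(y)$ has at most one point, and every map $S^k\to O'x\cap f^{-1}(y)$, $k\ge0$, extends by a constant. So $f$ is infinitely regular.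

**Fibers of dimension 1.** All fibers are finite unions of circles. Suppose that for some $k\ge1$ there are $x$, $Ox$, points $y_l\to f(x)$ and maps $S^k\to B(x,1/l)\cap Ox\cap f^{-1}(y_l)$ without extension to $D^{k+1}\to Ox\cap f^{-1}(y_l)$. The image lies in one circle $C_l$ of $f^{-1}(y_l)$. If it is not all of $C_l$, it is an arc or a point, so the map extends inside its own image. Hence the image is $C_l$ and $C_l\subset B(x,1/l)$: an entire component shrinks to $x$. Let $O'x$ be given by $0$-regularity for the neighborhood $X$ of $x$. Choose $x'\ne x$ in $O'x\cap f^{-1}(f(x))$, which is possible because the fiber has no isolated points. Since $f$ is open, there are $z_l\in f^{-1}(y_l)$ with $z_l\to x'$. For large $l$ both $z_l$ and $C_l$ are in $O'x$, so $z_l$ is joined to $C_l$ by a path in $f^{-1}(y_l)$. Then $z_l\in C_l$ and $z_l\to x$, a contradiction. So $f$ is infinitely regular.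

In both cases the guess was wrong, and we never used that the fibers are homeomorphic to each other.

**Fibers of dimension 2: a shrinking handle.** Let $N\subset\mathbb R^3$ be the boundary of the solid cylinder $\{u^2+v^2\le4,\ -4\le w\le0\}$, a $2$-sphere. It meets the closed unit ball exactly in the flat disc $D=\{u^2+v^2\le1,\ w=0\}$. Let $T$ be a once-punctured torus obtained from $D$ by replacing a small concentric disc by a handle inside the unit ball, with $T=D$ near $\partial D$. Put
$$M_i=\Bigl(N\setminus \tfrac1iD\Bigr)\cup\tfrac1iT ,\qquad X=N\times\{0\}\cup\bigcup_{i\ge1}M_i\times\{\tfrac1i\}\subset\mathbb R^4,$$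
and let $f$ be the last coordinate, with image $\{0\}\cup\{1/i\}$. Every $M_i$ is a torus.

This $f$ is $0$-regular. At a point of $M_i\times\{1/i\}$ this holds since $1/i$ is isolated and $M_i$ is locally contractible. At $(p,0)$ with $p\neq0$ the sets $M_i$ and $N$ coincide in the ball of radius $\|p\|/2$ around $p$ for large $i$, so $f$ is locally a projection. At the origin, for $1/i<\rho<1$, the set $M_i\cap\{\|p\|<\rho\}$ is a flat annulus together with $\frac1iT$, which is nonempty and path-connected; so we may take $O'x$ to be a small product neighborhood inside $Ox$. But $f$ is not $1$-regular: a core curve of the handle in $\frac1iT$ has diameter at most $2/i$ and is nonzero in $H_1(M_i;\mathbb Z/2)$.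

So the guess looks right again, until we check the hypotheses: $N$ is a sphere and the $M_i$ are tori. The example succeeds because $M_i$ has *more* homology in degree $n+1=1$ than $N$. A constant fiber forbids this. It turns out that nothing else can go wrong, and the first guess is false.

## 2. Statement, conventions, and duality for compact pairs

Manifolds are topological and metrizable. A closed $m$-manifold is nonempty, compact, without boundary, of pure dimension $m$, and need not be connected or orientable. Homology and cohomology are singular unless marked $\check H$. The coefficient ring is $\Lambda=\mathbb Z$ if $n\ge1$ and $\Lambda=\mathbb Z/2$ if $n=0$; it is omitted from the notation.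

**Theorem.** Let $n\ge0$ and let $f:X\to Y$ be an $n$-regular mapping of compacta with constant fiber a closed manifold of dimension $m\le2n+2$. Then $f$ is infinitely regular.

**Addendum.** If $m\le2n+1$, it suffices that all fibers are closed $m$-manifolds, not necessarily homeomorphic to each other.

By the shrinking handle, the weaker hypothesis of the Addendum is not enough for $n=0$, $m=2$.

We need the following textbook material.

**ANRs.** A closed manifold $N$ is a compact ANR: if $N$ is a closed subset of a metric space, it is a retract of a neighborhood. (The unit circle is a retract of $\mathbb R^2\setminus\{0\}$.) Moreover, there is $\varepsilon>0$ such that any two $\varepsilon$-close maps into $N$ are homotopic. To see this, embed $N$ in some $\mathbb R^p$ and retract an open $G\supset N$ onto $N$. If the maps are close enough, the straight-line homotopy stays in $G$; compose it with the retraction.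

**Čech cohomology.** For a compact pair $(K,L)$ in a manifold put $\check H^q(K,L)=\varinjlim H^q(U,W)$, the limit over open $U\supset K$ and open $W$ with $U\supset W\supset L$. For example, if $L=\{0\}\cup\{1/j:j\ge1\}\subset\mathbb R$, then $\check H^0(L)$ consists of the locally constant functions on $L$, while singular $H^0(L)$ consists of *all* functions on $L$, because path components of $L$ are points. In general an element of $\check H^0(L)$ is represented by a locally constant function on an open neighborhood of $L$, and it is determined by its values at the points of $L$: two locally constant functions that agree on $L$ agree near $L$.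

**Duality.** For a $\Lambda$-oriented $m$-manifold $V$ and compact $L\subset K\subset V$ there is an isomorphism, natural for inclusions of compact pairs in $V$,
$$\check H^q(K,L)\;\cong\; H_{m-q}(V\setminus L,\;V\setminus K) \tag{1}$$
(Spanier, *Algebraic Topology*, Thm 6.2.17; Bredon, *Topology and Geometry*, Thm VI.8.3). For $K$ a point and $L=\emptyset$ it reads $\Lambda\cong H_m(V,V\setminus\{w\})$ when $q=0$.

**Universal coefficients.** There is a natural exact sequence
$$0\to\operatorname{Ext}(H_{q-1}(P,E),\Lambda)\to H^q(P,E)\to\operatorname{Hom}(H_q(P,E),\Lambda)\to0 .$$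

## 3. A sequence of manifolds converging to a manifold

The purpose of this section is to replace a general base $Y$ by a convergent sequence, and to turn regularity into a statement about a map between manifolds.

Let $f$ be $n$-regular with all fibers closed $m$-manifolds, and suppose it is not $K$-regular for some $K$. Then there are $x\in X$ and $Ox$ such that no choice of $O'x$ and $V$ works. Write $y_0=f(x)$. For every $l$ we get a point $y_l$ at distance $<1/l$ from $y_0$, a number $k_l\in\{-1,\dots,K\}$, and a map
$$S^{k_l}\to B(x,1/l)\cap Ox\cap f^{-1}(y_l)$$
with no extension $D^{k_l+1}\to Ox\cap f^{-1}(y_l)$. By $n$-regularity, $k_l\ge n+1$ for large $l$. Pass to a subsequence with $k_l=k$ constant, $n+1\le k\le K$. Since $f^{-1}(y_0)$ is locally contractible, a neighborhood of $x$ in it contracts inside $Ox\cap f^{-1}(y_0)$, so $y_l=y_0$ for only finitely many $l$. As $y_l\to y_0$, every other value is also taken only finitely often, and we may assume the $y_l$ distinct and $\ne y_0$. Restrict $f$ to the preimage of $\{y_0\}\cup\{y_l\}$. The restriction is $n$-regular, because the condition concerns individual fibers only. We have arrived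 at the following.

**Situation (S).** $X=N\cup\bigcup_{i\ge1}M_i$ is a compactum with metric $d$; $f:X\to Y=\{y_0,y_1,\dots\}$, $y_i\to y_0$, is $n$-regular; $N=f^{-1}(y_0)$ and $M_i=f^{-1}(y_i)$ are closed $m$-manifolds.

We contradict the choice of the maps once we prove:

> **(2)** For every $x\in N$, $k\ge0$ and neighborhood $Ox$ there are a neighborhood $O'x\subset Ox$ and $i_0$ such that for $i\ge i_0$ every map $S^k\to O'x\cap M_i$ extends to $D^{k+1}\to Ox\cap M_i$.

Since $N$ is an ANR, there is a retraction $r$ of a neighborhood of $N$ in $X$ onto $N$. As $X$ is compact, every neighborhood of $N=f^{-1}(y_0)$ contains $M_i$ for large $i$. So $r_i:=r|_{M_i}:M_i\to N$ is defined for large $i$. Applying the same to the neighborhoods $\{z:d(z,r(z))<\varepsilon\}$ of $N$, we get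
$$\eta_i:=\sup_{z\in M_i}d(z,r_i(z))\to0. \tag{3}$$

*Convention.* "For large $i$" means: for all $i\ge i_0$, where $i_0$ depends only on the finitely many open sets, radii and numbers named, never on individual maps or classes. The whole proof relies on this uniformity.

## 4. Lifting complexes of dimension at most $n+1$ from $N$ to $M_i$

The hypothesis fills spheres of dimension $\le n$, so we should be able to lift complexes of dimension $\le n+1$ through $r_i$, up to a small error. We first make $n$-regularity uniform, then go up the skeleta.

**Lemma 1.** For each $\varepsilon>0$ there is $\delta>0$ such that for large $i$: every map $S^k\to M_i$, $0\le k\le n$, with image of diameter $<\delta$ extends to $D^{k+1}\to M_i$ with image of diameter $<\varepsilon$; and every point of $N$ has distance $<\varepsilon$ from $M_i$.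

*Proof.* For $x\in N$ let $Ox$ be open with $\operatorname{diam}Ox<\varepsilon$, and let $O'x$ (open) and $V_x$ be given by $n$-regularity. Cover $N$ by finitely many $O'x_1,\dots,O'x_q$. The function $x\mapsto\max_j\operatorname{dist}(x,X\setminus O'x_j)$ is continuous and positive on the compact set $N$ (if some $O'x_j=X$, the next assertion is trivial), so there is $\lambda>0$ such that for each $x\in N$ the ball $B(x,\lambda)$ lies in some $O'x_j$. Put $\delta=\lambda/2$. For large $i$ we have $y_i\in\bigcap_jV_{x_j}$, and every point of $M_i$ is at distance $<\lambda/2$ from $N$. Then a subset of $M_i$ of diameter $<\delta$ lies in some $B(x,\lambda)$ with $x\in N$, hence in some $O'x_j$. A sphere there is filled in $Ox_j\cap M_i$, which has diameter $<\varepsilon$. By the case $k=-1$, each $Ox_j$ meets $M_i$; as every point of $N$ lies in some $Ox_j$, the last claim follows. $\square$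

**Lemma 2.** For each $\varepsilon>0$ there is $\delta>0$ such that for large $i$: if $(R,Q)$ is a finite simplicial pair with $\dim R\le n+1$ and $\varphi:Q\cup R^{(0)}\to M_i$ satisfies $\operatorname{diam}\varphi(\tau\cap(Q\cup R^{(0)}))<\delta$ for each simplex $\tau$ of $R$, then $\varphi$ extends to $\varphi:R\to M_i$ with $\operatorname{diam}\varphi(\tau)<\varepsilon$ for all $\tau$.

*Proof.* Let $\delta_1(\cdot)$ be the function of Lemma 1. Put $\varepsilon_{n+1}=\varepsilon$, $\varepsilon_j=\min(\delta_1(\varepsilon_{j+1}/4),\varepsilon_{j+1}/4)$ for $j=n,\dots,0$, and $\delta=\varepsilon_0$. Suppose $\varphi$ is defined on $Q\cup R^{(j)}$, $0\le j\le n$, with $\operatorname{diam}\varphi(\tau\cap(Q\cup R^{(j)}))<\varepsilon_j$ for all $\tau$. For a $(j+1)$-simplex $\sigma$ not in $Q$, the map $\varphi|_{\partial\sigma}$ is a $j$-sphere with image of diameter $<\varepsilon_j\le\delta_1(\varepsilon_{j+1}/4)$. By Lemma 1, extend it over $\sigma$ with image of diameter $<\varepsilon_{j+1}/4$. If a point of a simplex $\tau$ lies in the interior of such a $\sigma$, then $\sigma$ is a face of $\tau$, and $\varphi(\sigma)$ meets $\varphi(\partial\sigma)\subset\varphi(\tau\cap R^{(j)})$.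 So the new diameters are $<\varepsilon_j+2\varepsilon_{j+1}/4<\varepsilon_{j+1}$. After the step $j=n$, $\varphi$ is defined on $R$. $\square$

**Lemma 3 (approximate lifting).** Let $\varepsilon>0$. For large $i$: if $(R,Q)$ is a finite simplicial pair with $\dim R\le n+1$, and $\varphi:Q\to M_i$, $\psi:R\to N$ satisfy $\psi|_Q=r_i\varphi$, then $\varphi$ extends to $\bar\varphi:R\to M_i$ with $d(r_i\bar\varphi,\psi)<\varepsilon$. Hence if $\Omega,\Omega'\subset N$ are open with $\overline\Omega\subset\Omega'$, then for large $i$: if $\psi(R)\subset\Omega$, one can choose $\bar\varphi$ with $\bar\varphi(R)\subset r_i^{-1}(\Omega')$.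

*Proof.* Let $\delta\le\varepsilon/4$ be as in Lemma 2 for $\varepsilon/4$. Subdivide $(R,Q)$ so that $\operatorname{diam}\psi(\tau)<\delta/6$ for all $\tau$. For large $i$ we have $\eta_i<\delta/6$, and by Lemma 1, for each vertex $v\notin Q$ we can choose $\bar\varphi(v)\in M_i$ with $d(\bar\varphi(v),\psi(v))<\delta/6$. Put $\bar\varphi=\varphi$ on $Q$; there $d(\varphi(p),\psi(p))=d(\varphi(p),r_i\varphi(p))\le\eta_i<\delta/6$. So $d(\bar\varphi(p),\psi(p))<\delta/6$ for all $p\in Q\cup R^{(0)}$, and $\operatorname{diam}\bar\varphi(\tau\cap(Q\cup R^{(0)}))\le3\cdot\delta/6<\delta$. Extend by Lemma 2. For $p\in\tau$ and a vertex $v$ of $\tau$,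
$$d(\bar\varphi(p),\psi(p))\le d(\bar\varphi(p),\bar\varphi(v))+d(\bar\varphi(v),\psi(v))+d(\psi(v),\psi(p))<\tfrac\varepsilon4+\tfrac\delta6+\tfrac\delta6<\tfrac\varepsilon2 ,$$
so $d(r_i\bar\varphi(p),\psi(p))<\varepsilon/2+\eta_i<\varepsilon$. For the last claim take $\varepsilon<\operatorname{dist}(\overline\Omega,N\setminus\Omega')$. $\square$

To use Lemma 3 on homology we must represent classes, and the relations between them, by maps of complexes of controlled dimension.

**Lemma 4.** Let $B$ be a space and $k\ge0$. (i) Every class in $H_k(B)$ has the form $\varphi_*c$ with $\varphi:Q\to B$, $Q$ a finite simplicial complex of dimension $\le k$, and $c\in H_k(Q)$. (ii) If $\psi_0:Q\to B$, $Q$ is a finite simplicial complex of dimension $\le k$, and $c\in H_k(Q)$ has $\psi_{0*}c=0$, then, after subdividing $Q$, there are a finite simplicial complex $R\supset Q$ with $\dim R\le k+1$ and an extension $\psi:R\to B$ of $\psi_0$ such that $c\mapsto0$ in $H_k(R)$.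

*Proof.* Let $\gamma:\Gamma\to B$ be a weak equivalence from a simplicial complex. A class in $H_k(\Gamma)\cong H_k(B)$ is carried by a simplicial cycle, hence by a finite subcomplex of dimension $\le k$; this is (i).

For (ii), since $\gamma$ is a weak equivalence there is $g:Q\to\Gamma$ with $\gamma g\simeq\psi_0$, and after subdividing $Q$ we may take $g$ simplicial. Then $g_*c=0$ in $H_k(\Gamma)$, hence in $H_k(\Gamma_0)$ for a finite subcomplex $\Gamma_0\supset g(Q)$. The bounding chain has dimension $k+1$ and $\dim g(Q)\le k$, so we may replace $\Gamma_0$ by its $(k+1)$-skeleton.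

Now we join $Q$ to $\Gamma_0$ by a simplicial mapping cylinder. Order the vertices of $Q$. Let $R$ have vertex set $Q^{(0)}\sqcup\Gamma_0^{(0)}$; its simplices are those of $\Gamma_0$ and all nonempty sets $A\cup g(B')$, where $A\cup B'$ is the vertex set of a simplex of $Q$ and $\max A\le\min B'$ whenever both are nonempty. This family is closed under passing to nonempty subsets: a subset has the form $A_1\cup g(B_1)$ with $A_1\subset A$ and $B_1\subset B'$. The sets $A$ and $B'$ share at most one vertex, so such a simplex has at most $(k+1)+1$ vertices, and $\dim R\le k+1$. Taking $B'=\emptyset$ we see $Q\subset R$. The standard triangulation of $Q\times[0,1]$ has as simplices the sets $A\times\{0\}\cup B'\times\{1\}$ with the same condition. So $(v,0)\mapsto v$, $(v,1)\mapsto g(v)$ is a simplicial map $Q\times[0,1]\to R$, and the inclusion $Q\subset R$ is homotopic in $R$ to $g:Q\to\Gamma_0\subset R$. Hence $c\mapsto0$ in $H_k(R)$.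

Finally, $v\mapsto g(v)$ on $Q^{(0)}$ and the identity on $\Gamma_0$ define a simplicial retraction $\rho:R\to\Gamma_0$, since $A\cup g(B')$ goes to $g(A\cup B')$. Then $\gamma\rho|_Q=\gamma g\simeq\psi_0$, and the homotopy extension property deforms $\gamma\rho$ to a map $\psi$ with $\psi|_Q=\psi_0$. $\square$

**Lemma 5.** Let $\Omega,\Omega'\subset N$ be open, $\overline\Omega\subset\Omega'$, and $0\le k\le n$. For large $i$, every class in $\ker\big(r_{i*}:H_k(r_i^{-1}\Omega)\to H_k(\Omega)\big)$ maps to $0$ in $H_k(r_i^{-1}\Omega')$.

*Proof.* Write the class as $\varphi_*c$ with $\varphi:Q\to r_i^{-1}\Omega$ by Lemma 4(i). Apply (ii) to $\psi_0=r_i\varphi:Q\to\Omega$, getting $\psi:R\to\Omega$ with $\dim R\le k+1\le n+1$. By Lemma 3, $\varphi$ extends to $\bar\varphi:R\to r_i^{-1}\Omega'$. Since $c\mapsto0$ in $H_k(R)$, the class maps to $0$. $\square$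

**Lemma 6.** For large $i$, $r_{i*}:H_{n+1}(M_i)\to H_{n+1}(N)$ is onto.

*Proof.* Choose $\varepsilon$ such that $\varepsilon$-close maps into $N$ are homotopic. A class in $H_{n+1}(N)$ is $\psi_*c$ with $\psi:R\to N$, $\dim R\le n+1$. By Lemma 3 with $Q=\emptyset$ there is $\bar\varphi:R\to M_i$ with $r_i\bar\varphi$ $\varepsilon$-close to $\psi$. So $r_{i*}(\bar\varphi_*c)=\psi_*c$. $\square$

Compare the two lemmas: we have injectivity "with a small loss" only in degrees $\le n$, and surjectivity one degree further.

## 5. Balls, shells and duality: every degree except $n+1$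

The case $m=0$ was settled in Section 1, so from now on $m\ge1$. The aim of this section is to show that homology of a small piece of $M_i$ dies in a slightly larger piece. In degrees $\le n$ this is Lemma 5. In high degrees we have no lifting, but we do have manifolds, so the sensible approach is Poincaré–Lefschetz duality: it turns degree $k$ into degree $m-k$, relative to a boundary. Our small pieces need not be compact manifolds with boundary, so a shell plays the part of the boundary, and duality is used in the form (1).

**Notation.** Fix $x\in N$ and a homeomorphism of a neighborhood of $x$ onto $\mathbb R^m$ with $x\mapsto0$; $|y|$ is the norm in this chart. For $0<a<b<1$ let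
$$U(b)=\{|y|<b\},\quad P(b)=r_i^{-1}(U(b)),\quad E(a,b)=r_i^{-1}\{a<|y|<b\},$$
$$C(b)=r_i^{-1}\{|y|\le b\},\quad A(a,b)=r_i^{-1}\{a\le|y|\le b\}.$$
The index $i$ is suppressed. $P(b)$ and $E(a,b)$ are open in $M_i$; $C(b)$ and $A(a,b)$ are compact. For $s<t$ we have:

> **(4)** For large $i$, $P(s)\ne\emptyset$ and every map $S^k\to P(s)$ with $0\le k\le n$ extends to $D^{k+1}\to P(t)$.

For nonemptiness, apply Lemma 3 with $R$ a point, $Q=\emptyset$, $\psi(R)=x\in\Omega=U(s/2)$, $\Omega'=U(s)$. For the extension of $\varphi:S^k\to P(s)$, extend $r_i\varphi$ to $\psi:D^{k+1}\to U(s)$, as $U(s)$ is contractible, and apply Lemma 3 with $\Omega=U(s)$, $\Omega'=U(t)$.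

**Orientability.** For $T<1$ and large $i$, $P(T)$ is $\Lambda$-orientable. For $n=0$ this holds as $\Lambda=\mathbb Z/2$. For $n\ge1$, loops in $P(T)$ are null-homotopic in $M_i$ by (4), so the orientation covering of $M_i$ is trivial over $P(T)$.

**Radii.** Fix $0<s<t<1$ and choose
$$s=a_0<a_1<\dots<a_5<a_6=t<b_6<b_5<\dots<b_0<T<1. \tag{5}$$
Put $V=P(T)$ with a fixed $\Lambda$-orientation, $P_j=P(b_j)$, $E_j=E(a_j,b_j)$, $K_j=C(b_j)$, $L_j=A(a_j,b_j)$. All these sets shrink as $j$ grows, and $L_{j+1}\subset E_j\subset L_j$, $K_{j+1}\subset P_j\subset K_j$.

**Step 1. Duality criterion.** This step translates the vanishing we want into a cohomological one.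

> **(6)** Let $q=m-k$. If the restriction $H^q(P_1,E_1)\to H^q(P_5,E_5)$ is zero, then $H_k(P(s))\to H_k(P(t))$ is zero.

Indeed $V\setminus L_j$ is the disjoint union of the open sets $P(a_j)$ and $V\setminus K_j$, so $H_k(V\setminus L_j,V\setminus K_j)=H_k(P(a_j))$. By naturality of (1), $H_k(P(s))\to H_k(P(t))$ is identified with the restriction $\check H^q(K_0,L_0)\to\check H^q(K_6,L_6)$. As $(P_1,E_1)\subset(K_0,L_0)$ and $(P_5,E_5)$ is an open pair containing $(K_6,L_6)$, this restriction factors as
$$\check H^q(K_0,L_0)\to H^q(P_1,E_1)\to H^q(P_5,E_5)\to\check H^q(K_6,L_6).$$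

**Step 2. Relative homology of (ball, shell) in low degrees.** By universal coefficients, the hypothesis of (6) will follow from this claim.

*Claim. For $0\le p\le\min(n,m-1)$ and $j\in\{1,3\}$, for large $i$ the map $H_p(P_{j+2},E_{j+2})\to H_p(P_j,E_j)$ is zero.*

Let $p\ge1$, so $m\ge2$, and let $a\in H_p(P_{j+2},E_{j+2})$. The annulus $\{a_{j+2}<|y|<b_{j+2}\}$ is homotopy equivalent to the connected space $S^{m-1}$, and $p-1\le m-2$. If $p\ge2$, then $H_{p-1}$ of the annulus vanishes. If $p=1$, then $\partial a$ maps to $0$ in $H_0(P_{j+2})$, so it has augmentation $0$, and $H_0$ of the annulus is detected by augmentation. In both cases $r_{i*}\partial a=0$ in $H_{p-1}$ of the annulus, and Lemma 5 gives $\partial a\mapsto0$ in $H_{p-1}(E_{j+1})$. So the image of $a$ in $H_p(P_{j+1},E_{j+1})$ comes from $H_p(P_{j+1})$. Since $1\le p\le n$ and $H_p(U(b_{j+1}))=0$, Lemma 5 shows that $H_p(P_{j+1})\to H_p(P_j)$ is zero. Hence $a\mapsto0$ in $H_p(P_j,E_j)$.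

Let $p=0$. Given $z\in P_{j+2}$, take a path in $U(b_{j+2})$ from $r_i(z)$ to a point of $\{a_{j+2}<|y|<b_{j+2}\}$. Lemma 3 with $R=[0,1]$, $Q=\{0\}$ and small $\varepsilon$ gives a path in $P_j$ from $z$ to a point of $E_j$. So $H_0(P_{j+2},E_{j+2})\to H_0(P_j,E_j)$ is zero.

**Proposition A.** For large $i$, $H_k(P(s))\to H_k(P(t))$ is zero for every $k\ge1$ with $k\le n$ or $k\ge m-n$.

*Proof.* For $1\le k\le n$ this is Lemma 5, since $H_k(U(s))=0$. Let $k\ge\max(1,m-n)$ and $q=m-k$, so $q\le\min(n,m-1)$. If $q<0$, then $H_k(P(s))\cong\check H^q(K_0,L_0)=0$. So let $q\ge0$; only finitely many $k$ remain. Let $u\in H^q(P_1,E_1)$. By the Claim for $p=q$, $j=1$, the image of $u|_{(P_3,E_3)}$ in $\operatorname{Hom}(H_q(P_3,E_3),\Lambda)$ is zero, so $u|_{(P_3,E_3)}$ lies in $\operatorname{Ext}(H_{q-1}(P_3,E_3),\Lambda)$. If $q=0$, this group is zero. If $q\ge1$, the Claim for $p=q-1$, $j=3$ shows that it maps to $0$ in $H^q(P_5,E_5)$. So $u|_{(P_5,E_5)}=0$, and (6) applies. $\square$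

If $m\le2n+1$, then $m-n\le n+1$ and Proposition A covers all $k\ge1$. If $m=2n+2$, then $m-n=n+2$, and exactly one degree is missing: $k=n+1$.

This is where the duality approach stops. For $k=n+1$ we have $q=n+1$, and Step 2 would be needed for $p=n+1$. There one needs $H_{n+1}(P_{j+1})\to H_{n+1}(P_j)$ to be zero, which is the very statement we are after; Lemma 5 does not give it, since that would require lifting complexes of dimension $n+2$. The middle degree is dual to itself, and duality only returns the question. No refinement of this local argument can help: in the shrinking handle of Section 1 ($n=0$, $m=2$) everything so far applies, but the core curve is nonzero in $H_1(M_i;\mathbb Z/2)$, hence in $H_1(P(t))$ for every $t$. So we must use the constancy of the fiber, a global condition.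

## 6. Degree $n+1$: cutting a bounding chain along a shell

Suppose we know the global fact that $r_{i*}$ is injective on $H_{n+1}(M_i)$. A class $z\in H_{n+1}(P(s))$ dies in $N$, so it bounds in $M_i$. But the bounding chain may wander far away, and we need a local one. The idea is to look at what the chain does *on a shell around $P(s)$*. Its part there is a class in $H_{n+2}(M_i,M_i\setminus L)\cong\check H^n(L)$. The degree is now $n$, which our lifting lemmas control, and the shell looks like $S^{2n+1}$, which has no cohomology in degree $n$ if $n\ge1$. So the chain can be cut off at the shell.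

**Proposition B.** Let $m=2n+2$ and suppose that for large $i$ the map $r_{i*}:H_{n+1}(M_i)\to H_{n+1}(N)$ is injective. Then for large $i$, $H_{n+1}(P(s))\to H_{n+1}(P(t))$ is zero.

*Proof.* Use the radii (5).

**Step 1. A global bounding class and its trace on shells.** Let $z\in H_{n+1}(P(s))$. Its image in $H_{n+1}(N)$ factors through $H_{n+1}(U(s))=0$, so by injectivity $z\mapsto0$ in $H_{n+1}(M_i)$. Hence $z=\partial y$ with $y\in H_{n+2}(M_i,P(s))$. For each $j$ we have $P(s)\subset P(a_j)\subset M_i\setminus L_j$. Let $y_j$ be the image of $y$ in
$$H_{n+2}(M_i,M_i\setminus L_j)\cong H_{n+2}(V,V\setminus L_j)\cong\check H^n(L_j)$$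
(excision, then (1) with $m-(n+2)=n$). By naturality $y_6$ is the image of $y_0$ under $\check H^n(L_0)\to\check H^n(L_6)$. As $E_1\subset L_0$ and $E_5$ is an open neighborhood of $L_6$, this map factors as
$$\check H^n(L_0)\to H^n(E_1)\to H^n(E_5)\to\check H^n(L_6). \tag{7}$$

**Step 2. We may choose $y$ with $y_6=0$, for $n\ge1$.** The annuli are homotopy equivalent to $S^{2n+1}$, so their $H_p$ vanishes for $1\le p\le n$. By Lemma 5, $H_p(E_{j+1})\to H_p(E_j)$ is zero for $1\le p\le n$ and large $i$. By universal coefficients, with $p=n$, the restriction to $E_3$ of a class in $H^n(E_1)$ lies in $\operatorname{Ext}(H_{n-1}(E_3),\Lambda)$. For $n=1$ this is $0$, because $H_0$ is free. For $n\ge2$ it maps to $0$ in $H^n(E_5)$, because $H_{n-1}(E_5)\to H_{n-1}(E_3)$ is zero. So the middle map in (7) is zero and $y_6=0$.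

**Step 3. We may choose $y$ with $y_6=0$, for $n=0$.** Now $m=2$, $\Lambda=\mathbb Z/2$, and $H^0$ of a shell is not zero; we correct $y$ by the fundamental class. Let $u\in H^0(E_1)$ be the image of $y_0$, a locally constant function. Planar annuli are connected, so by Lemma 3 with $(R,Q)=([0,1],\{0,1\})$ any two points of $E_2$ are joined by a path in $E_1$. Hence $u$ is constant on $E_2$, say with value $c$, and $y_6$ is the image of the constant $c$ in $\check H^0(L_6)$.

Next we compute the class of $[M_i]\in H_2(M_i)$. By naturality of (1) for $\{w\}\subset L_6$, and since $\mathbb Z/2$ has only the identity automorphism, the element of $\check H^0(L_6)$ corresponding to a class in $H_2(M_i,M_i\setminus L_6)$ has at $w$ the value of that class in $H_2(M_i,M_i\setminus\{w\})=\mathbb Z/2$. An element of $\check H^0(L_6)$ is determined by its values at the points of $L_6$. So the image of $[M_i]$ corresponds to the constant $1$. Replace $y$ by $y-c\,[M_i]$. This does not change $\partial y=z$, and now $y_6=0$.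

**Step 4. Cutting off.** We show that $y_6=0$ makes $z$ die in $P(t)$. We have $M_i\setminus L_6=P\sqcup W$ with $P=P(t)$ and $W=M_i\setminus K_6$ disjoint and open. Let $\bar y$ be the image of $y$ in $H_{n+2}(M_i,P)$. Its image in $H_{n+2}(M_i,P\sqcup W)$ is $y_6=0$, so by the exact sequence of the triple $(M_i,P\sqcup W,P)$, $\bar y$ comes from $H_{n+2}(P\sqcup W,P)$. The boundary map $H_{n+2}(P\sqcup W,P)\to H_{n+1}(P)$ is zero, since $H_{n+2}(P\sqcup W)\to H_{n+2}(P\sqcup W,P)$ is onto. Hence $\partial\bar y=0$; and $\partial\bar y$ is the image of $z$ in $H_{n+1}(P(t))$. $\square$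

## 7. From homology to homotopy when $n\ge1$

**Proposition C.** In situation (S) assume that $m\le2n+1$; or that $m=2n+2$ and $r_{i*}:H_{n+1}(M_i)\to H_{n+1}(N)$ is injective for large $i$. Then (2) holds.

The proof occupies this section and the next. For $m=0$ it was done in Section 1. Let $m\ge1$. By Propositions A and B:

> **(8)** For all $x\in N$, $0<s<t<1$ and large $i$, $H_k(P(s))\to H_k(P(t))$ is zero for all $k\ge1$.

It suffices to show:

> **(9)** For each $x\in N$, $k\ge0$, $0<s<t<1$ and large $i$, every map $S^k\to P(s)$ extends to $D^{k+1}\to P(t)$.

Indeed, given $Ox\supset B(x,2\rho)$, take $t$ with $U(t)\subset B(x,\rho)$ and any $s<t$. For large $i$ we have $\eta_i<\rho$, so $d(z,x)\le d(z,r(z))+d(r(z),x)<2\rho$ for $z\in P(t)$, and $P(t)\subset Ox$. The set $O'x=\{z\in Ox:r(z)\in U(s)\}$ is a neighborhood of $x$ with $O'x\cap M_i\subset P(s)$. So (9) gives (2).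

*Proof of (9) for $n\ge1$ ($\Lambda=\mathbb Z$).* We run a Hurewicz argument that loses a little radius at each stage. For $k\le n$, (9) is (4). Let $k\ge n+1\ge2$ and assume (9) in dimensions $<k$. Choose $s<s_0<s_1<\dots<s_k=t$, and let $\alpha:S^k\to P(s)$.

**Step 1. A complex in which $S^k$ bounds.** By (8), $\alpha_*[S^k]=0$ in $H_k(P(s_0))$. By Lemma 4(ii), with $B=P(s_0)$, there are a finite complex $R\supset S^k$ with $[S^k]=0$ in $H_k(R;\mathbb Z)$ and an extension $\beta:R\to P(s_0)$ of $\alpha$.

**Step 2. Coning off the $(k-1)$-skeleton.** This makes the complex highly connected, so that Hurewicz applies. Extend $\beta$ over the cone $CR^{(k-1)}$: send the apex to a point of $P(s_0)$. For the $j$-simplices $\tau$, $j=0,\dots,k-1$ in turn, the $j$-sphere $\tau\cup C\partial\tau$ (for $j=0$: $\tau$ and the apex) is already mapped into $P(s_j)$, so by (9) in dimension $j$ the map extends over the ball $C\tau$ into $P(s_{j+1})$. We get a map $R\cup CR^{(k-1)}\to P(s_k)=P(t)$.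

**Step 3. Hurewicz.** The complex $R\cup CR^{(k-1)}\simeq R/R^{(k-1)}$ has, up to homotopy, one $0$-cell and otherwise only cells of dimension $\ge k$. So it is $(k-1)$-connected and, as $k\ge2$, its $\pi_k$ is isomorphic to $H_k(\,\cdot\,;\mathbb Z)$. The class of $S^k$ in $H_k$ is zero, because it is zero already in $H_k(R;\mathbb Z)$. Hence $S^k$ is null-homotopic in $R\cup CR^{(k-1)}$, and $\alpha$ is null-homotopic in $P(t)$. $\square$

The starting point $\pi_1$ was free here: for $n\ge1$ loops are covered by (4). For $n=0$ they are not, and mod 2 homology does not determine $\pi_1$. There we use that $m\le2$.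

## 8. Circles and surfaces: the case $n=0$

*Proof of (9) for $n=0$ ($m\in\{1,2\}$, $\Lambda=\mathbb Z/2$).* For $k=0$, (9) is (4).

**Step 1. For $s<t$ and large $i$, no component $F$ of $P(s)$ is compact.** This excludes shrinking components. If $F$ were compact, it would be open and closed in $M_i$, hence a component of $M_i$ and of $P(t)$. Then $[F]\ne0$ in $H_m(P(s))$ would map to a nonzero class in $H_m(P(t))$, contradicting (8).

**Step 2. The case $m=1$.** The components of $P(s)$ are noncompact connected $1$-manifolds, that is, open intervals. So (9) holds for $k\ge1$.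

**Step 3. The case $m=2$, $k\ge2$.** The components of $P(s)$ are noncompact connected surfaces. Their universal coverings are simply connected noncompact surfaces, so they have no homology in degrees $\ge1$ and are contractible. Hence $\pi_k=0$ for $k\ge2$, and (9) holds for these $k$.

It remains to treat $m=2$, $k=1$.

**Step 4. Reduction to simple closed curves.** Fix a smooth structure on $M_i$. Consider a loop in $P(s)$, and take a proper nonnegative smooth function on the component of $P(s)$ containing it. A component $F$ of a regular sublevel set is a compact connected smooth subsurface containing the loop. Since the component of $P(s)$ is noncompact and connected, $\partial F\ne\emptyset$; otherwise $F$ would be open and closed in it. Such an $F$ is a disc with $1$-handles attached. So $\pi_1(F)$ is generated by loops that run once over a handle and close up through the disc, and these are freely homotopic in $F$ to smooth simple closed curves in $\operatorname{int}F$. If all smooth simple closed curves in $P(s)$ are null-homotopic in $P(t)$, then $\pi_1(F)\to\pi_1(P(t))$ is trivial and our loop is null-homotopic in $P(t)$. So let $c$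 be a smooth simple closed curve in $P(s)$, and let $s<s_1<t$.

**Step 5. The curve $c$ bounds a compact subsurface $\Sigma\subset P(s_1)$.** By (8), $c$ bounds mod 2 in $P(s_1)$, hence in the component $P'$ of $P(s_1)$ containing $c$. Triangulate $P'$ with $c$ a subcomplex. Then $c=\partial b$ with $b$ a finite set of triangles of $P'$. Every edge lies in exactly two triangles, and each edge not in $c$ lies in $0$ or $2$ triangles of $b$. A component of $P'\setminus c$ stays connected after deleting the vertices, so any two of its triangles are linked by a chain of triangles adjacent along edges not in $c$; hence either all its triangles belong to $b$ or none does. If $P'\setminus c$ were connected, $b$ would consist of none or all of the triangles, so $\partial b=0$, a contradiction.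

Since $P'$ is connected, the closure of each component of $P'\setminus c$ meets $c$, so each component contains a side of a tubular neighborhood of $c$, that is, a component of the tubular neighborhood minus $c$. There are at most two sides. So there are exactly two components, $c$ is two-sided, each component lies on one side of $c$, and (since $\partial b\ne0$) exactly one component $G$ has its triangles in $b$. As $b$ is finite, $\Sigma=G\cup c$ is a compact connected surface with $\partial\Sigma=c$ and $\Sigma\subset P(s_1)$.

**Step 6. $\Sigma$ is a disc.** We show that any topology in $\Sigma$ would be seen by $H_1(P(t))$. Let $\hat\Sigma=\Sigma\cup_cD^2$, a closed connected surface. As $c$ bounds in $\Sigma$, the map $H_1(c)\to H_1(\Sigma)$ is zero, and Mayer–Vietoris gives $H_1(\Sigma;\mathbb Z/2)\cong H_1(\hat\Sigma;\mathbb Z/2)$. Suppose this group is nonzero. The intersection form of $\hat\Sigma$ is nondegenerate, and $H_1(\operatorname{int}\Sigma)\cong H_1(\Sigma)$. The mod 2 intersection pairing on $H_1$ of surfaces without boundary is natural for open inclusions. Using this for $\operatorname{int}\Sigma\subset\hat\Sigma$, we find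 $a,a'\in H_1(\operatorname{int}\Sigma;\mathbb Z/2)$ with $a\cdot a'\ne0$. Using it for the open inclusion $\operatorname{int}\Sigma=G\subset P(t)$, we get $a\cdot a'\ne0$ also in $P(t)$. But $a$ comes from $H_1(P(s_1))$, so $a=0$ in $H_1(P(t))$ by (8), a contradiction. So $H_1(\hat\Sigma;\mathbb Z/2)=0$. By the classification of surfaces $\hat\Sigma$ is a sphere and $\Sigma$ is a disc. Thus $c$ is null-homotopic in $P(s_1)\subset P(t)$. This proves (9) for $n=0$ and completes the proof of Proposition C. $\square$

**Remark.** With constant fiber, the case $n=0$ of the reduced situation (S) can also be read off the result of Dyer–Hamstrom: if $p:E\to B$ is a $0$-regular mapping of finite-dimensional compacta with a constant fiber which is a manifold of dimension $\le2$, then $p$ is a bundle. In (S) the base is a convergent sequence, and $X$ is a countable union of closed subsets of dimension $m\le 2$, so both are finite-dimensional. A bundle is locally a projection, and these are infinitely regular by Section 1. We do not use this result.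

## 9. A surjective endomorphism is injective: the end of the proof

By Section 3 and Proposition C it suffices to verify, in situation (S), the hypothesis of Proposition C. If $m\le2n+1$ there is nothing to verify, and constancy of the fiber has not been used. This proves the Theorem for $m\le2n+1$, and the Addendum.

Let $m=2n+2$ and let the fiber be constant. By Lemma 6, $r_{i*}:H_{n+1}(M_i)\to H_{n+1}(N)$ is onto for large $i$. Both groups are finitely generated $\Lambda$-modules, being homology groups of compact manifolds, and they are isomorphic, because $M_i\cong N$. The isomorphism need not have anything to do with $r_i$. Composing $r_{i*}$ with an isomorphism $H_{n+1}(N)\cong H_{n+1}(M_i)$, we get a surjective endomorphism $\theta$ of a finitely generated module $H$ over the Noetherian ring $\Lambda$. Such a $\theta$ is injective: the chain $\ker\theta\subset\ker\theta^2\subset\cdots$ stabilizes, say $\ker\theta^l=\ker\theta^{l+1}$; if $\theta(h)=0$, write $h=\theta^l(h')$; then $\theta^{l+1}(h')=0$, so $h=\theta^l(h')=0$. Hence $r_{i*}$ is injective on $H_{n+1}(M_i)$ for large $i$, and the hypothesis of Proposition C holds.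

So (2) holds in situation (S), which contradicts the choice of the maps in Section 3. Therefore $f$ is infinitely regular. $\blacksquare$
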